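
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}

\title{Mr\'owka spaces with one-point Stone--\v{C}ech remainder\\ and the logic $S4.\mathrm{Grz}_3+\neg\chi_3$}


\begin{abstract}
Interpret the modal operator $\Box$ as topological interior. We construct, in ZFC, a Mr\'owka space $X$ whose Stone--\v{C}ech compactification $\beta X$ coincides with its one-point compactification $\alpha X$ and for which the modal logic of $\beta X$ is exactly $S4.\mathrm{Grz}_3+\neg\chi_3$, the logic of the finite rooted posets of depth at most $3$ that, when the depth is $3$, stay path connected after deletion of the root. More generally, let $K_n$ be the class of finite rooted posets of depth at most $3$ that, when the depth is $3$, have at most $n$ path components after deletion of the root. For a noncompact Mr\'owka space $X$ we show that every formula valid in $K_n$ is valid in $\alpha X$ if and only if $\beta X\setminus X$ has at most $n$ connected components, and we realize the logic of each $K_n$ as the logic of some $\alpha X$. Under $\mathfrak a=\mathfrak c$ we also construct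 a Mr\'owka space $X$ with $\beta X=\alpha X$ for which the logic of $\beta X$ is strictly larger than $S4.\mathrm{Grz}_3+\neg\chi_3$, so the equality does not hold automatically.
\end{abstract}

\section{Introduction}

\subsection{The question}

For a topological space $Y$ let $L(Y)$ be the set of modal formulas valid in $Y$ when $\Box$ is interpreted as interior, and hence $\Diamond$ as closure. A poset carries the topology whose open sets are its up-sets. In it the interior of $A$ is $\{x:{\uparrow}x\subseteq A\}$, so topological validity in a poset agrees with Kripke validity. For a class $C$ of posets, $L(C)$ is the set of formulas valid in all members of $C$. The \emph{depth} of a finite poset is the number of points in a longest chain.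

An \emph{almost disjoint} (AD) family is a family of infinite subsets of a countably infinite set, any two of which have finite intersection; it is MAD if it is maximal with this property. A \emph{Mr\'owka space} is a space $X=\omega\cup\mathcal M$ where $\mathcal M$ is a MAD family on $\omega$, the points of $\omega$ are isolated, and the basic neighborhoods of $m\in\mathcal M$ are the sets $\{m\}\cup(m\setminus E)$ with $E\subseteq\omega$ finite. So $m$, as a point, is the limit of $m$, as a sequence. In place of $\omega$ we allow any countably infinite set. Such a space is locally compact and Hausdorff. We write $\beta X$ for its Stone--\v{C}ech compactification and, if $X$ is not compact, $\alpha X=X\cup\{\infty\}$ for its one-point compactification. The condition $\beta X=\alpha X$ means that $\beta X\setminus X$ is a single point; in particular, $X$ is then not compact.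

What can modal formulas see in $\alpha X$? A valuation of finitely many variables colors the points with finitely many colors. Around an isolated point a formula sees one point. Around $m\in\mathcal M$ it sees the color of $m$ together with the set of colors that recur along the sequence $m$; this is a \emph{fork}, a root with finitely many maximal points above it. Around $\infty$ it sees those forks that occur infinitely often. So what is refuted at $\infty$ should be refuted at the root of a finite poset of depth $3$. Deleting the root corresponds to deleting $\infty$, and each path component of what is left corresponds to a noncompact clopen piece of $X$. If $\beta X=\alpha X$, then $X$ cannot be cut into two such pieces, so the poset without its root must be connected.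

This explains the following class. An $S4$-frame $(W,R)$ is \emph{path connected} if any two points $w,v$ are joined by a finite sequence $w=w_1,\dots,w_n=v$ with $w_iRw_{i+1}$ or $w_{i+1}Rw_i$ for each $i<n$. Let $K$ be the class of finite rooted posets of depth $\le3$ such that those of depth $3$ satisfy
\[
(\dagger)\qquad\text{the poset obtained by deleting the root is path connected.}
\]
Recall that $S4.\mathrm{Grz}_3$, which is $S4.\mathrm{Grz}$ together with the bounded depth axiom $bd_3$, is the logic of all finite posets of depth $\le3$. Its extension $S4.\mathrm{Grz}_3+\neg\chi_3$ by a single formula $\neg\chi_3$ is known to be complete with respect to $K$. In this paper $S4.\mathrm{Grz}_3+\neg\chi_3$ simply denotes $L(K)$.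

The heuristic above says that $\beta X=\alpha X$ implies $L(K)\subseteq L(\beta X)$ (Corollary~\ref{cor:sound}). The question, posed in \cite{BBLM}, is whether equality can occur: \emph{is there a Mr\'owka space $X$ with $\beta X=\alpha X$ and $L(\beta X)=S4.\mathrm{Grz}_3+\neg\chi_3$?}

There is a tension here. To have $\beta X=\alpha X$, every serious attempt to split $\omega$ into two parts must be defeated by members of $\mathcal M$ that meet both parts in infinite sets. On the other hand, consider the poset $Z$ of Figure~\ref{fig:Z}, with root $r$, depth-$2$ points $d_1,d_2$, maximal points $\varepsilon_1,\varepsilon_2,\varepsilon_3$, and $d_1<\varepsilon_1,\varepsilon_2$, $d_2<\varepsilon_2,\varepsilon_3$. To see $Z$ in $\alpha X$ we need disjoint parts of $\omega$ standing for $\varepsilon_1$ and $\varepsilon_3$ such that only finitely many members of $\mathcal M$ meet both in infinite sets, because no point of $Z$ other than the root lies below both. A space that defeats all splittings too generously does not show $Z$; the proof of Theorem~\ref{thm:strict} produces such a space. The positive answer requires splittings to be defeated along prescribed patterns only, for all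 members of $K$ simultaneously.

\subsection{Results}

For $n\ge1$ let $K_n$ be the class of finite rooted posets of depth $\le3$ such that those of depth $3$ have at most $n$ path components after deletion of the root. Thus $K_1=K$. A map is \emph{interior} if it is continuous and open. Except in Theorem~\ref{thm:strict}, we work in ZFC.

\begin{theorem}\label{thm:main}
There is a Mr\'owka space $X$ with $\beta X=\alpha X$ and $L(\beta X)=L(K)=S4.\mathrm{Grz}_3+\neg\chi_3$. Moreover, every $F\in K$ of depth $3$ is the image of $\beta X$ under an interior map that sends only $\infty$ to the root.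
\end{theorem}

So the answer to the question is yes. The role of $(\dagger)$ is made precise by the next result.

\begin{theorem}\label{thm:components}
Let $X$ be a noncompact Mr\'owka space and $n\ge1$. Then $L(K_n)\subseteq L(\alpha X)$ if and only if $\beta X\setminus X$ has at most $n$ connected components. In particular, $S4.\mathrm{Grz}_3+\neg\chi_3\subseteq L(\alpha X)$ if and only if $\beta X\setminus X$ is connected. Hence $L(K)$ is the least logic of the form $L(\beta X)$ with $X$ a Mr\'owka space satisfying $\beta X=\alpha X$, and it is attained.
\end{theorem}

\begin{theorem}\label{thm:n}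
For every $n\ge1$ there is a Mr\'owka space $X_n$ with $|\beta X_n\setminus X_n|=n$, $L(\beta X_n)=L(K)$ and $L(\alpha X_n)=L(K_n)$. Moreover, $L(K_{n+1})\subsetneq L(K_n)$.
\end{theorem}

Recall that $\mathfrak a$ is the least cardinality of an infinite MAD family on $\omega$; the equality $\mathfrak a=\mathfrak c$ holds for instance under CH or MA.

\begin{theorem}\label{thm:strict}
If $\mathfrak a=\mathfrak c$, there is a Mr\'owka space $X$ with $\beta X=\alpha X$ and $L(\beta X)\supsetneq L(K)$.
\end{theorem}

\subsection{Plan}

Section~\ref{sec:prelim} collects tools on interior maps and on Mr\'owka spaces. Section~\ref{sec:sound} turns the heuristic above into a proof of the lower bound. Section~\ref{sec:Z} shows the main idea on the poset $Z$: three copies of a Mr\'owka space $Y$ with $\beta Y=\alpha Y$, joined by countably many links, already do the job for $Z$. Section~\ref{sec:block} constructs such a building block $Y$. Section~\ref{sec:all} joins countably many blocks so as to serve all members of $K$ at once; the new difficulties come from having infinitely many blocks. Sections~\ref{sec:count} and~\ref{sec:strict} prove the remaining theorems.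

\section{Tools}\label{sec:prelim}

\subsection{Interior maps}

Let $U$ be a space, $F$ a finite poset, and $f:U\to F$ a map. We constantly use the following criterion.
\begin{equation}\label{eq:I}
\begin{minipage}{0.84\textwidth}
$f$ is interior if and only if every $x\in U$ has an open neighborhood $W_0$ such that $f(W)={\uparrow}f(x)$ for every open $W$ with $x\in W\subseteq W_0$.
\end{minipage}
\end{equation}
If $f$ is interior, take $W_0=f^{-1}({\uparrow}f(x))$; then $f(W)$ is an up-set that contains $f(x)$ and lies in ${\uparrow}f(x)$. Conversely, assume the condition. If $S$ is an up-set and $f(x)\in S$, then $f(W_0)={\uparrow}f(x)\subseteq S$, so $W_0\subseteq f^{-1}(S)$; hence $f$ is continuous. If $V$ is open and $x\in V$, then ${\uparrow}f(x)=f(V\cap W_0)\subseteq f(V)$, so $f(V)$ is an up-set.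

\begin{lemma}\label{lem:image}
If $U\subseteq Y$ is open and $f:U\to F$ is an interior surjection onto a poset $F$, then $L(Y)\subseteq L(U)\subseteq L(F)$.
\end{lemma}

\begin{proof}
Truth at a point of an open subspace depends only on the valuation inside it, which gives the first inclusion. For the second, let a valuation on $F$ refute $\varphi$ and pull it back along $f$. Since $f$ is interior, $f^{-1}$ commutes with interiors: $f^{-1}(\operatorname{int}B)$ is an open subset of $f^{-1}(B)$, and $f(\operatorname{int}f^{-1}(B))$ is an open subset of $B$. So truth sets pull back to truth sets, and $\varphi$ is refuted on a fiber of $f$, which is nonempty.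
\end{proof}

The next lemma gives a converse for single finite posets. For Kripke frames, where open subspaces are generated subframes and interior maps are p-morphisms, it is the Jankov--Fine theorem \cite{Fine,BRV}.

\begin{lemma}\label{lem:JF}
For every finite poset $G$ with root $r$ there is a formula $\psi_G$ such that, for every space $Y$, $\psi_G\notin L(Y)$ if and only if $G$ is an interior image of an open subspace of $Y$.
\end{lemma}

\begin{proof}
Take a variable $p_g$ for each $g\in G$, and let $\theta$ be the conjunction of the formulas
\[
\bigvee_{g}p_g,\qquad \neg(p_g\wedge p_h)\ (g\ne h),\qquad p_g\to\Diamond p_h\ (g\le h),\qquad p_g\to\neg\Diamond p_h\ (g\not\le h).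
\]
Put $\psi_G=\neg(p_r\wedge\Box\theta)$.

Suppose $\psi_G$ is refuted at $w\in Y$. Let $U\ni w$ be the interior of the truth set of $\theta$, and for $x\in U$ let $f(x)$ be the unique $g$ such that $p_g$ is true at $x$. Since $U$ is open, the last two groups of conjuncts say, for $x\in U$ and $h\in G$, that $x$ is in the closure of $f^{-1}(h)$ if and only if $f(x)\le h$. Since $G$ is finite, $x$ has an open neighborhood $W_0\subseteq U$ that misses $f^{-1}(h)$ for all $h\not\ge f(x)$, while every neighborhood of $x$ meets $f^{-1}(h)$ for all $h\ge f(x)$. By \eqref{eq:I}, $f$ is interior. Its image is an up-set containing $f(w)=r$, so $f$ is onto.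

Conversely, let $f:U\to G$ be an interior surjection with $U\subseteq Y$ open. Let $p_g$ be true exactly on $f^{-1}(g)$. By \eqref{eq:I}, $\theta$ is true at every point of the open set $U$, so $\psi_G$ is refuted at every point of $f^{-1}(r)\neq\emptyset$.
\end{proof}

\emph{Notation for depth $3$.} Let $F$ be a finite rooted poset of depth $3$ with root $r$, let $\mathrm{Max}$ be the set of its maximal points, and let $D$ be the set of points other than $r$ that are not maximal. So $F=\{r\}\cup D\cup\mathrm{Max}$. Since $r$ lies below every other point and the depth is $3$, every $d\in D$ has only maximal points above it, and $D\ne\emptyset$. Put $N(d)=\{e\in\mathrm{Max}:d<e\}\ne\emptyset$. The path components of $F\setminus\{r\}$ are the components of the bipartite graph on $D\cup\mathrm{Max}$ joining $d$ to the points of $N(d)$; they are up-sets. If $F\in K$, this graph is connected, so every $e\in\mathrm{Max}$ lies in some $N(d)$.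

\subsection{Mr\'owka spaces}

Write $A\subseteq^*B$ if $A\setminus B$ is finite. For a family $\mathcal F$ of subsets of $\omega$ and $A\subseteq\omega$ put
\[
\mathcal F|A=\{m\in\mathcal F: m\cap A\text{ is infinite}\}.
\]

\begin{lemma}\label{lem:mrowka}
Let $X=\omega\cup\mathcal M$ be a Mr\'owka space.
\begin{enumerate}
\item[(i)] A compact subset of $X$ contains only finitely many points of $\mathcal M$.
\item[(ii)] A closed set $Z\subseteq X$ containing only finitely many points of $\mathcal M$ is compact. In particular, $X$ is compact if and only if $\mathcal M$ is finite.
\item[(iii)] For every $A\subseteq\omega$, if $\mathcal M|A$ is countable, then it is finite.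
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\mathcal M$ is closed and discrete in $X$.

(ii) Let $Z'=Z\setminus\bigcup_{m\in Z\cap\mathcal M}(\{m\}\cup m)$, a subset of $\omega$. If $Z'$ is infinite, then by maximality some $m\in\mathcal M$ meets $Z'$ in an infinite set. So $m$ is in the closure of $Z$, hence $m\in Z\cap\mathcal M$; but then $m\cap Z'=\emptyset$, a contradiction. So $Z'$ is finite, and $Z$ is a closed subset of the union of a finite set and finitely many compact sets $\{m\}\cup m$. The last statement follows from this and (i).

(iii) If $A$ is finite, then $\mathcal M|A=\emptyset$. If $A$ is infinite, the sets $m\cap A$ with $m\in\mathcal M|A$ are pairwise distinct and form a MAD family on $A$: an infinite subset of $A$ meets some $m\in\mathcal M$ in an infinite set. It remains to recall that a countably infinite AD family $\{a_i:i<\omega\}$ is never maximal. Choose distinct $k_i\in a_i\setminus\bigcup_{j<i}a_j$, which is possible since this set is infinite. The set $\{k_i:i<\omega\}$ is infinite and meets every $a_j$ in a subset of $\{k_i:i\le j\}$.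
\end{proof}

Maximality of $\mathcal M$ enters our arguments mainly through (ii) and (iii). Note two consequences of the lemma. By (ii), a closed noncompact subset of $X$ contains infinitely many points of $\mathcal M$. And by (i), if $X$ is noncompact, then every neighborhood of $\infty$ in $\alpha X$ misses only finitely many points of $\mathcal M$. The space $X$ has a base of compact open sets, namely the sets $\{i\}$ and $\{m\}\cup(m\setminus E)$.

For maps of $\alpha X$ onto posets of depth $3$ we isolate the verification once and for all.

\begin{lemma}\label{lem:maps}
Let $X=\omega\cup\mathcal M$ be a noncompact Mr\'owka space and $U$ an open neighborhood of $\infty$ in $\alpha X$. Let $F=\{r\}\cup D\cup\mathrm{Max}$ be a finite rooted poset of depth $3$ in which every maximal point lies above some $d\in D$. Let $f:U\to F$ satisfy $f^{-1}(r)=\{\infty\}$, $f(U\cap\omega)\subseteq\mathrm{Max}$, and the following.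
\begin{enumerate}
\item[(a)] Let $m\in U\cap\mathcal M$. If $f(m)=e\in\mathrm{Max}$, then $f(i)=e$ for all but finitely many $i\in m$. If $f(m)=d\in D$, then $f(i)\in N(d)$ for all but finitely many $i\in m$, and each $e\in N(d)$ equals $f(i)$ for infinitely many $i\in m$.
\item[(b)] For every $d\in D$ the set $f^{-1}(d)$ is infinite.
\end{enumerate}
Then $f$ is an interior surjection.
\end{lemma}

(In (a), $f(i)$ is defined for all but finitely many $i\in m$ because $U$ is open.)

\begin{proof}
We check \eqref{eq:I}. At $i\in\omega$ take $W_0=\{i\}$. At $m$ take $W_0=\{m\}\cup\{i\in m\cap U:f(i)\ge f(m)\}$. By (a) this set omits only finitely many points of the sequence $m$, so it is open, and every smaller neighborhood of $m$ has image exactly ${\uparrow}f(m)$. At $\infty$ take $W_0=U$. Let $W\subseteq U$ be an open neighborhood of $\infty$. The infinite set $f^{-1}(d)$ lies in $\mathcal M$, and $W$ misses only finitely many points of $\mathcal M$; so for each $d\in D$ there is $m\in W$ with $f(m)=d$, whence $\{d\}\cup N(d)\subseteq f(W)$ by what was shown at $m$. By assumption $\bigcup_dN(d)=\mathrm{Max}$, so $f(W)=F={\uparrow}r$. This also shows that $f$ is onto.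
\end{proof}

Depth $\le2$ is no obstacle in any Mr\'owka space.

\begin{lemma}\label{lem:forks}
Every finite rooted poset of depth $\le2$ is an interior image of an open subspace of every Mr\'owka space $X=\omega\cup\mathcal M$.
\end{lemma}

\begin{proof}
For a point use $\{i\}$ with $i\in\omega$. For a root with $l\ge1$ maximal points choose $m\in\mathcal M$, take the open set $\{m\}\cup m$, map the point $m$ to the root, and split the set $m$ into $l$ infinite pieces mapped to the $l$ maximal points.
\end{proof}

\section{What the remainder forces}\label{sec:sound}

\begin{proposition}\label{prop:sound}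
Let $X=\omega\cup\mathcal M$ be a noncompact Mr\'owka space that is not a disjoint union of $n+1$ noncompact clopen sets. Then $L(K_n)\subseteq L(\alpha X)$.
\end{proposition}

\begin{proof}
Let $\varphi$ be refuted at $y\in\alpha X$ under a valuation of its variables $p_1,\dots,p_k$. We find a member of $K_n$ refuting $\varphi$. The \emph{color} of a point is the set of those $j$ for which $p_j$ is true at it. Let $E_c$ be the set of points of $\omega$ of color $c$. For $m\in\mathcal M$ let $J(m)=\{c:m\cap E_c\text{ is infinite}\}$, which is nonempty because there are finitely many colors, and let the \emph{label} of $m$ be $\lambda(m)=(\text{color of }m,\,J(m))$.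

\emph{Case $y\in\omega$.} Since $\{y\}$ is open, $\varphi$ is refuted on a one-point poset.

\emph{Case $y=m\in\mathcal M$.} The set $V=\{m\}\cup\bigl(m\cap\bigcup_{c\in J(m)}E_c\bigr)$ is open, since it omits only finitely many points of the sequence $m$. Map $m$ to the root of a fork with set of maximal points $J(m)$, and each $i\in V\cap\omega$ to its color. By \eqref{eq:I} this is an interior surjection, and the valuation on $V$ is the pullback of one on the fork. So $\varphi$ is refuted on the fork, which has depth $2$ and belongs to $K_n$.

\emph{Case $y=\infty$.} Only what happens infinitely often should matter, so we first cut away the rest. Let $\Lambda$ be the set of labels attained by infinitely many $m$. There are finitely many labels and infinitely many $m$, so $\Lambda\ne\emptyset$ and $\mathcal M_0=\{m:\lambda(m)\notin\Lambda\}$ is finite. Let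
\[
U_0=\alpha X\setminus\bigcup_{m\in\mathcal M_0}(\{m\}\cup m),\qquad J^*=\bigcup\{J:(c,J)\in\Lambda\}.
\]
If $c\notin J^*$, then $E_c\cap U_0$ is finite. Otherwise some $m\in\mathcal M$ meets it in an infinite set. Then $m\notin\mathcal M_0$, since the members of $\mathcal M_0$ are disjoint from $U_0$; so $\lambda(m)\in\Lambda$ and $c\in J(m)\subseteq J^*$, a contradiction. Hence $U=U_0\setminus\bigcup_{c\notin J^*}E_c$ arises from the clopen set $U_0$ by removing finitely many isolated points, and is a clopen neighborhood of $\infty$. It contains every $m\in\mathcal M\setminus\mathcal M_0$ and no other $m\in\mathcal M$, and all points of $U\cap\omega$ have colors in $J^*$.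

Let $F=\{r\}\sqcup\Lambda\sqcup J^*$, with $r$ below everything and $(c,J)<c'$ if and only if $c'\in J$. This is a finite rooted poset of depth $3$ with $D=\Lambda$, $\mathrm{Max}=J^*$ and $N((c,J))=J$. Define $f:U\to F$ by $f(\infty)=r$, $f(m)=\lambda(m)$, and $f(i)=\text{color of }i$. The hypotheses of Lemma~\ref{lem:maps} hold: every $c\in J^*$ lies above a label by definition of $J^*$, (a) is the definition of $J(m)$, and (b) is the definition of $\Lambda$. So $f$ is an interior surjection. The color is constant on each fiber of $f$, so the valuation on $U$ is the pullback of one on $F$, and $\varphi$ is refuted at $r$ in $F$.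

It remains to show $F\in K_n$. Let $C_1,\dots,C_k$ be the path components of $F\setminus\{r\}$. They are up-sets, so the sets $f^{-1}(C_i)$ are open. They are disjoint and cover $U\cap X$, which is clopen in $X$; so they are clopen in $X$. By \eqref{eq:I} every small neighborhood of $\infty$ is mapped onto $F$, so $\infty$ is in the closure of each $f^{-1}(C_i)$, which is therefore not compact. Adding the clopen set $X\setminus U$ to $f^{-1}(C_1)$ we write $X$ as a disjoint union of $k$ noncompact clopen sets. If $k\ge n+1$, we merge some of them and contradict the hypothesis. So $k\le n$.
\end{proof}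

\begin{corollary}\label{cor:sound}
If $X$ is a Mr\'owka space with $\beta X=\alpha X$, then $L(K)\subseteq L(\beta X)$.
\end{corollary}

\begin{proof}
If $X=C_1\sqcup C_2$ with both $C_i$ clopen and noncompact, then the characteristic function of $C_1$ would extend continuously to $\alpha X=\beta X$, although $\infty$ is in the closure of both $C_1$ and $C_2$. So Proposition~\ref{prop:sound} applies with $n=1$.
\end{proof}

By Corollary~\ref{cor:sound} and Lemmas~\ref{lem:image} and~\ref{lem:forks}, Theorem~\ref{thm:main} is reduced to finding one $X$ with $\beta X=\alpha X$ such that every $F\in K$ of depth $3$ is an interior image of $\alpha X$ by a map sending only $\infty$ to the root. We shall use the standard fact that, for noncompact $X$,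
\begin{equation}\label{eq:E}
\beta X=\alpha X\iff\text{every continuous }f:X\to[0,1]\text{ extends continuously to }\alpha X.
\end{equation}
An extension with value $v$ at $\infty$ exists exactly when $\{x:|f(x)-v|\ge\epsilon\}$ is compact for every $\epsilon>0$.

\section{One poset: linking three copies}\label{sec:Z}

Let $Y$ be a Mr\'owka space with $\beta Y=\alpha Y$; one is constructed in the next section. Let us realize the poset $Z$ of the introduction. Take three disjoint copies $Y_i=\Omega_i\cup\mathcal N_i$ of $Y$, $i=1,2,3$, one for each maximal point $\varepsilon_i$. Their sum has three points at infinity. We make them coincide by linking. Since $Y$ is not compact, each $\mathcal N_i$ is infinite, and for each $j<\omega$ we can choose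
\[
a_j\in\mathcal N_1,\quad a_j'\in\mathcal N_2,\qquad b_j\in\mathcal N_2,\quad b_j'\in\mathcal N_3,
\]
all distinct. Replace $a_j$ and $a_j'$ by the single set $m^1_j=a_j\cup a_j'$, and $b_j$ and $b_j'$ by $m_j^2=b_j\cup b_j'$. Keep the other members of $\mathcal N_1\cup\mathcal N_2\cup\mathcal N_3$. The family $\mathcal N_1\cup\mathcal N_2\cup\mathcal N_3$ is MAD on $\Omega=\Omega_1\sqcup\Omega_2\sqcup\Omega_3$. If a MAD family is partitioned into finite classes, the unions of the classes again form a MAD family. So the result is a MAD family $\mathcal M$ on $\Omega$. Let $X=\Omega\cup\mathcal M$.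

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node (r) at (1.6,0) {$r$};
\node (d1) at (0.8,1) {$d_1$};
\node (d2) at (2.4,1) {$d_2$};
\node (e1) at (0,2) {$\varepsilon_1$};
\node (e2) at (1.6,2) {$\varepsilon_2$};
\node (e3) at (3.2,2) {$\varepsilon_3$};
\draw (r)--(d1) (r)--(d2) (d1)--(e1) (d1)--(e2) (d2)--(e2) (d2)--(e3);
\begin{scope}[xshift=5.6cm]
\draw (0,1) ellipse (0.8 and 0.9);
\draw (3,1) ellipse (0.8 and 0.9);
\draw (6,1) ellipse (0.8 and 0.9);
\node at (0,2.2) {$\Omega_1$};
\node at (3,2.2) {$\Omega_2$};
\node at (6,2.2) {$\Omega_3$};
\foreach \y in {0.7,1,1.3} {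
\draw[thick] (0.1,\y)--(2.9,\y);
\draw[thick] (3.2,\y)--(5.9,\y);
}
\node at (1.5,1.65) {$m^1_j$};
\node at (4.5,1.65) {$m^2_j$};
\node at (1.5,0.3) {$\mapsto d_1$};
\node at (4.5,0.3) {$\mapsto d_2$};
\end{scope}
\end{tikzpicture}
\caption{Left: the poset $Z$. Right: three blocks, one for each maximal point of $Z$. The point $d_1$ below $\varepsilon_1,\varepsilon_2$ is realized by infinitely many members $m_j^1$ running through $\Omega_1$ and $\Omega_2$, and $d_2$ by members $m_j^2$ running through $\Omega_2$ and $\Omega_3$. No member meets both $\Omega_1$ and $\Omega_3$.}
\label{fig:Z}
\end{figure}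

\emph{The remainder is one point.} Let $f:X\to[0,1]$ be continuous. For each $i$ define $f_i$ on $Y_i$ by $f_i=f$ on $\Omega_i$ and $f_i(a)=f(m)$ if $a\in\mathcal N_i$ and $m\in\mathcal M$ contains $a$. It is continuous, because $f$ converges to $f(m)$ along $m$ and hence along $a$. As $\beta Y_i=\alpha Y_i$, it has a limit $v_i$ at infinity, and so $f_i(a)\to v_i$ along every sequence of distinct members $a$ of $\mathcal N_i$. Now $f(m_j^1)=f_1(a_j)=f_2(a_j')$ for all $j$; letting $j\to\infty$ we get $v_1=v_2$. In the same way the members $m_j^2$ give $v_2=v_3$. Let $v$ be the common value, and let $\epsilon>0$. For each of the three $i$, only finitely many $a\in\mathcal N_i$ satisfy $|f_i(a)-v|\ge\epsilon$. Every $m\in\mathcal M$ contains such a set $a$ from some $\mathcal N_i$, with $f(m)=f_i(a)$, so the closed set $\{|f-v|\ge\epsilon\}$ contains only finitely many points of $\mathcal M$. It is compact by Lemma~\ref{lem:mrowka}(ii). Hence $f$ extends to $\alpha X$, and $\beta X=\alpha X$.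

\emph{The map onto $Z$.} Send $\infty$ to $r$, the points of $\Omega_i$ to $\varepsilon_i$, $m_j^1$ to $d_1$, $m_j^2$ to $d_2$, and every other $m\in\mathcal M$ to $\varepsilon_i$ where $m\subseteq\Omega_i$. Lemma~\ref{lem:maps} applies. So $Z$ is an interior image of $\beta X$.

The same works for each single $F\in K$ of depth $3$: use one copy of $Y$ for each maximal point, and for each $d\in D$ infinitely many links through the blocks of the points of $N(d)$. The condition $(\dagger)$ is what makes all the values $v_i$ equal. Two tasks remain: to find $Y$, and to treat all $F$ in one space.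

\section{The building block}\label{sec:block}

For the block, and again in Section~\ref{sec:all}, control of $f$ at all but countably many points of $\mathcal M$ will be available. Maximality upgrades this to what we need.

\begin{lemma}\label{lem:countable}
Let $X=\omega\cup\mathcal M$ be a noncompact Mr\'owka space, $f:X\to[0,1]$ continuous and $v\in[0,1]$. If $f(m)=v$ for all but countably many $m\in\mathcal M$, then $f$ extends continuously to $\alpha X$ with value $v$ at $\infty$.
\end{lemma}

\begin{proof}
Let $\epsilon>0$. Since $f(\mathcal M)$ is countable, there is $t\in(v-\epsilon,v)$ with $t\notin f(\mathcal M)$. Put $A=\{i\in\omega:f(i)<t\}$. As $f$ converges to $f(m)$ along $m$, we have $m\subseteq^*A$ if $f(m)<t$, and $m\cap A$ is finite if $f(m)>t$. So $\mathcal M|A=\{m:f(m)<t\}$. This is countable, because $t<v$, and hence finite by Lemma~\ref{lem:mrowka}(iii). So the closed set $\{f\le v-\epsilon\}$ contains only finitely many points of $\mathcal M$ and is compact by Lemma~\ref{lem:mrowka}(ii). Applying this to $1-f$ and $1-v$ we see that $\{f\ge v+\epsilon\}$ is compact.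
\end{proof}

\begin{proposition}\label{prop:block}
There is a Mr\'owka space $Y=\Omega\cup\mathcal N$ with $|\mathcal N|=\mathfrak c$ and $\beta Y=\alpha Y$.
\end{proposition}

The idea is to start with a MAD family and glue pairs of its members, so that whenever a function could take values below $s$ on many members and above $t>s$ on many others, a glued pair stands in its way. A function determines a pair of disjoint sets $A=\{f<s\}$, $B=\{f>t\}$ in the countable set $\Omega$, and there are at most $\mathfrak c$ such pairs. To treat them one by one in a recursion of length $\mathfrak c$, we need $\mathfrak c$ many candidates in $A$ and in $B$ at each stage. Under CH, it is enough that there are uncountably many. To get $\mathfrak c$ many in ZFC we start from the branches of a tree: the set of branches almost contained in $A$ is then $F_\sigma$, so if uncountable it has size $\mathfrak c$.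

\begin{proof}
Let $\Omega=2^{<\omega}$ be the set of finite $0$-$1$ sequences. For $x\in2^\omega$ let $b_x=\{x|k:k<\omega\}$; two distinct branches have finite intersection. Extend $\{b_x:x\in2^\omega\}$ to a MAD family $\{b_x:x\in2^\omega\}\sqcup S$ on $\Omega$. For $A\subseteq\Omega$ put
\[
[A]=\{x\in2^\omega:b_x\subseteq^*A\}=\bigcup_{k<\omega}\{x:x|j\in A\text{ for all }j\ge k\}.
\]
The sets on the right are closed in the Cantor space $2^\omega$. If $[A]$ is uncountable, one of them is uncountable, and an uncountable closed subset of $2^\omega$ has size $\mathfrak c$. Hence
\begin{equation}\label{eq:perfect}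
[A]\text{ is countable or }|[A]|=\mathfrak c.
\end{equation}

\emph{Gluing.} Let $(A_\alpha,B_\alpha)_{\alpha<\mathfrak c}$ list, with repetitions allowed, all pairs $(A,B)$ of disjoint subsets of $\Omega$ with $|[A]|=|[B]|=\mathfrak c$; such pairs exist, e.g.\ the sequences starting with $0$ and those starting with $1$. Since $|S|\le\mathfrak c$, write $S=\{s_\alpha:\alpha\in I\}$ injectively, with $I\subseteq\mathfrak c$. By recursion on $\alpha<\mathfrak c$ choose $x_\alpha\in[A_\alpha]$, $y_\alpha\in[B_\alpha]$ and, if $\alpha\in I$, $z_\alpha\in2^\omega$, distinct from each other and from everything chosen before. At each moment fewer than $\mathfrak c$ elements of $2^\omega$ have been used and each choice is among $\mathfrak c$ many, so this is possible. Partition the MAD family into the classes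
\[
\{b_{x_\alpha},b_{y_\alpha}\}\ (\alpha<\mathfrak c),\qquad\{s_\alpha,b_{z_\alpha}\}\ (\alpha\in I),
\]
and the singletons of the remaining branches. Let $\mathcal N$ consist of the unions of the classes. Since the classes are finite and disjoint, $\mathcal N$ is a MAD family on $\Omega$. It has size $\mathfrak c$, since the sets $b_{x_\alpha}\cup b_{y_\alpha}$ are distinct. Let $Y=\Omega\cup\mathcal N$. Every class contains a branch; this is why the members of $S$ were glued.

\emph{$\beta Y=\alpha Y$.} Let $f:Y\to[0,1]$ be continuous. For $x\in2^\omega$ let $\varphi(x)=f(m)$, where $m\in\mathcal N$ contains $b_x$; thus $f$ converges to $\varphi(x)$ along $b_x$.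

Let $s<t$. We claim that $\{\varphi<s\}$ or $\{\varphi>t\}$ is countable. Put $A=\{i\in\Omega:f(i)<s\}$ and $B=\{i\in\Omega:f(i)>t\}$. Then $\{\varphi<s\}\subseteq[A]$ and $\{\varphi>t\}\subseteq[B]$. If both are uncountable, then by \eqref{eq:perfect} we have $(A,B)=(A_\alpha,B_\alpha)$ for some $\alpha$. For the member $m=b_{x_\alpha}\cup b_{y_\alpha}$ of $\mathcal N$ we get $f(m)\le s$ along $b_{x_\alpha}$ and $f(m)\ge t$ along $b_{y_\alpha}$, a contradiction.

Let $v=\sup\{s\in[0,1]:\{\varphi<s\}\text{ is countable}\}$; the set contains $0$. Taking a sequence in this set that converges to $v$ we see that $\{\varphi<v\}$ is countable. If $v<t\le1$, pick $s\in(v,t)$; then $\{\varphi<s\}$ is uncountable, so $\{\varphi>t\}$ is countable by the claim. Letting $t\downarrow v$ along a sequence we see that $\{\varphi>v\}$ is countable (if $v=1$ it is empty). So $\varphi(x)=v$ for all but countably many $x$. Every member of $\mathcal N$ contains a branch, and distinct members contain distinct branches, so $f(m)=v$ for all but countably many $m\in\mathcal N$. By Lemma~\ref{lem:countable}, $f$ extends to $\alpha Y$. By \eqref{eq:E}, $\beta Y=\alpha Y$.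
\end{proof}

\section{All posets at once}\label{sec:all}

\subsection{The construction}

Up to isomorphism $K$ has countably many members. Let $(F_n)_{n\ge1}$ list those of depth $3$, with $F_n=\{r_n\}\cup D_n\cup\mathrm{Max}_n$, and fix a base point $e_n\in\mathrm{Max}_n$ for each $n$.

For a single $F_n$ we would use one block for each maximal point. For all $n$ together, we let the blocks of the base points $e_n$ be one and the same block. The blocks and links then form a wedge, at the common block, of the graphs $F_n\setminus\{r_n\}$. It is connected, which should give a single point at infinity; and it can be mapped to its $n$-th petal by collapsing all other petals to the base point $e_n$, which should give the map onto $F_n$. What is new compared with Section~\ref{sec:Z} is the infinite number of blocks. The union of the MAD families of the blocks is no longer MAD on the union of the blocks, so new members are needed, which must be brought under control. Also, for given $\epsilon$, finitely many exceptions in each block may now amount to infinitely many altogether, though only countably many; this is where Lemma~\ref{lem:countable} is used again.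

Formally, let
\[
P=\{0\}\cup\{(n,e):n\ge1,\ e\in\mathrm{Max}_n\setminus\{e_n\}\},
\]
and define injections $\pi_n:\mathrm{Max}_n\to P$ by $\pi_n(e_n)=0$ and $\pi_n(e)=(n,e)$ for $e\ne e_n$. For each $p\in P$ let $Y_p=\Omega_p\cup\mathcal N_p$ be a copy of the space $Y$ of Proposition~\ref{prop:block}, with the $\Omega_p$ pairwise disjoint. The set $\Omega=\bigsqcup_{p\in P}\Omega_p$ is countable. Extend the AD family $\bigsqcup_p\mathcal N_p$ to a MAD family
\[
\mathcal R=\bigsqcup_{p\in P}\mathcal N_p\sqcup T
\]
on $\Omega$. Each $t\in T$ meets every $\Omega_p$ in a finite set: otherwise $t\cap\Omega_p$ would meet a member of the MAD family $\mathcal N_p$ in an infinite set.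

Choose now, all pairwise distinct,
\begin{itemize}
\item for each $n\ge1$, $d\in D_n$, $e\in N(d)$ and $j<\omega$, a member $u_j^{n,d,e}\in\mathcal N_{\pi_n(e)}$;
\item for each $t\in T$, a member $a_t\in\mathcal N_0$.
\end{itemize}
This is possible: the first item needs only countably many members, each $\mathcal N_p$ has size $\mathfrak c$, and $|T|\le\mathfrak c$. Partition $\mathcal R$ into the finite classes
\[
\{u_j^{n,d,e}:e\in N(d)\}\ (n\ge1,\ d\in D_n,\ j<\omega),\qquad\{t,a_t\}\ (t\in T),
\]
and the singletons of the remaining members. Let $\mathcal M$ consist of the unions of the classes, put $m_j^{n,d}=\bigcup_{e\in N(d)}u_j^{n,d,e}$, and let $X=\Omega\cup\mathcal M$. As before, $\mathcal M$ is AD because the classes are finite and disjoint, and maximal because $\mathcal R$ is. So $X$ is a noncompact Mr\'owka space. Every member of $\mathcal M$ contains a member of some $\mathcal N_p$, and distinct members of $\mathcal M$ contain distinct ones. This is the purpose of gluing each $t\in T$ to a member of $\mathcal N_0$: it ties the value of a continuous function at the point $t\cup a_t$ to the block $Y_0$.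

\subsection{The remainder is one point}

Let $f:X\to[0,1]$ be continuous. For $p\in P$ define $f_p:Y_p\to[0,1]$ by $f_p=f$ on $\Omega_p$ and $f_p(a)=f(m)$ if $a\in\mathcal N_p$ and $m\in\mathcal M$ contains $a$. As in Section~\ref{sec:Z}, $f_p$ is continuous. Since $\beta Y_p=\alpha Y_p$, it has a limit $v_p$ at infinity. For every $k\ge1$ the compact set $\{|f_p-v_p|\ge1/k\}$ contains only finitely many members of $\mathcal N_p$. Hence
\begin{equation}\label{eq:limit}
f_p(a_j)\to v_p\ \text{ for distinct }a_j\in\mathcal N_p,\qquad f_p(a)=v_p\ \text{ for all but countably many }a\in\mathcal N_p.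
\end{equation}

\emph{All $v_p$ are equal.} Let $d\in D_n$. For every $e\in N(d)$ and every $j$ we have $f(m_j^{n,d})=f_{\pi_n(e)}(u_j^{n,d,e})$. Letting $j\to\infty$ we obtain from \eqref{eq:limit} that $f(m_j^{n,d})\to v_{\pi_n(e)}$ for every $e\in N(d)$. So $e\mapsto v_{\pi_n(e)}$ is constant on $N(d)$. Since $F_n\setminus\{r_n\}$ is path connected, this function is constant on $\mathrm{Max}_n$, with value $v_{\pi_n(e_n)}=v_0$. As $n$ was arbitrary, $v_p=v_0$ for all $p\in P$. Put $v=v_0$.

\emph{Conclusion.} If $a\in\mathcal N_p$ is contained in $m\in\mathcal M$, then $f(m)=f_p(a)$. So by \eqref{eq:limit} and because $P$ is countable, only countably many $a\in\bigsqcup_p\mathcal N_p$ are contained in some $m\in\mathcal M$ with $f(m)\ne v$. Since every member of $\mathcal M$ contains such an $a$, and distinct members contain distinct ones, we have $f(m)=v$ for all but countably many $m\in\mathcal M$. By Lemma~\ref{lem:countable}, $f$ extends to $\alpha X$. By \eqref{eq:E}, $\beta X=\alpha X$.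

\subsection{The map onto $F_n$}

Fix $n$. Put $E_e=\Omega_{(n,e)}$ for $e\in\mathrm{Max}_n\setminus\{e_n\}$, and let $E_{e_n}$ be the rest of $\Omega$. It contains $\Omega_0$ and all $\Omega_{(k,e)}$ with $k\ne n$. Thus $\Omega_{\pi_n(e)}\subseteq E_e$ for all $e\in\mathrm{Max}_n$, and every $\Omega_p$ lies in one of the sets $E_e$. Define $g:\alpha X\to F_n$ by
\begin{itemize}
\item $g(\infty)=r_n$, and $g(i)=e$ for $i\in E_e$;
\item $g(m_j^{n,d})=d$ for $d\in D_n$ and $j<\omega$;
\item for all other $m\in\mathcal M$, $g(m)=e$ where $m\subseteq^*E_e$.
\end{itemize}
The last clause makes sense. Since the $E_e$ partition $\Omega$, there is at most one such $e$. For existence we go through the classes. If $m$ is one of the remaining members of $\mathcal R$, which form singleton classes, then $m\in\mathcal N_p$ for some $p$, so $m\subseteq\Omega_p\subseteq E_e$ for some $e$. If $m=t\cup a_t$ with $t\in T$, then $t$ meets each of the finitely many sets $\Omega_{(n,e)}$ in a finite set, and $a_t\subseteq\Omega_0$; so $m\subseteq^*E_{e_n}$. If $m=m_j^{k,d}$ with $k\ne n$, then $m\subseteq\Omega_0\cup\bigcup_e\Omega_{(k,e)}\subseteq E_{e_n}$.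

We apply Lemma~\ref{lem:maps} with $U=\alpha X$. Every maximal point of $F_n$ lies above some $d\in D_n$ because $F_n\in K$. For (a): if $g(m)=e$ is maximal, then $m\subseteq^*E_e$. If $g(m)=d$, then $m=m_j^{n,d}$ for some $j$, the union over $e\in N(d)$ of the infinite sets $u_j^{n,d,e}\subseteq\Omega_{\pi_n(e)}\subseteq E_e$. For (b): the $m_j^{n,d}$, $j<\omega$, are distinct. So $g$ is an interior surjection, and $g^{-1}(r_n)=\{\infty\}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have shown $\beta X=\alpha X$ and the statement on interior images. So $L(\beta X)\subseteq L(F)$ for every $F\in K$, by Lemma~\ref{lem:image}, using Lemma~\ref{lem:forks} and the open subspace $X$ of $\beta X$ if $F$ has depth $\le2$. Hence $L(\beta X)\subseteq L(K)$. The reverse inclusion is Corollary~\ref{cor:sound}.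
\end{proof}

\section{Counting components of the remainder}\label{sec:count}

For $k\ge1$ let $G_k$ be the poset consisting of a root $r$ and $k$ disjoint chains $d_i<e_i$ above it. It has depth $3$ and lies in $K_k$, but not in $K_n$ for $n<k$. Its formula $\psi_{G_k}$ detects this.

\begin{lemma}\label{lem:G}
If $k>n$, then $\psi_{G_k}\in L(K_n)$, where $\psi_{G_k}$ is the formula of Lemma~\ref{lem:JF}. Hence $L(K_n)\not\subseteq L$ for every logic $L\subseteq L(G_k)$.
\end{lemma}

\begin{proof}
Suppose $\psi_{G_k}$ is refuted in $H\in K_n$. By Lemma~\ref{lem:JF} there is an interior map $g$ from an up-set $S$ of $H$ onto $G_k$. If $g(x)=r$, then $g({\uparrow}x)=G_k$, so some $x'>x$ has $g(x')=d_1$, and likewise some $x''>x'$ has $g(x'')=e_1$. So $x<x'<x''$ is a chain, and since $H$ is rooted and has depth at most $3$, $x$ is the root of $H$. Hence $S=H$, the depth of $H$ is $3$, and $g^{-1}(r)$ consists of the root only. So $g$ maps $H$ without its root onto $G_k\setminus\{r\}$. This map preserves the order, so it maps path components into path components. But the first poset has at most $n$ path components and the second has $k>n$, a contradiction.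

The second statement follows, since $\psi_{G_k}\notin L(G_k)$ by Lemma~\ref{lem:JF}.
\end{proof}

\begin{lemma}\label{lem:split}
For a noncompact Mr\'owka space $X$ and $k\ge1$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X$ is a disjoint union of $k$ noncompact clopen sets;
\item[(2)] $\beta X\setminus X$ is a disjoint union of $k$ nonempty clopen subsets of itself;
\item[(3)] $\beta X\setminus X$ has at least $k$ connected components.
\end{enumerate}
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2). The characteristic functions of the given sets extend to $\beta X$, so their closures form a clopen partition of $\beta X$. Each closure contains a point of $\beta X\setminus X$; otherwise the set, being closed in $X$, would equal its closure and be compact.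

(2)$\Rightarrow$(1). Since $X$ is locally compact, $\beta X\setminus X$ is compact. So its clopen pieces $Q_1,\dots,Q_k$ are compact and have disjoint open neighborhoods $V_1,\dots,V_k$ in $\beta X$. The compact set $\beta X\setminus\bigcup_iV_i\subseteq X$ is covered by a compact open set $O\subseteq X$, since $X$ has a base of compact open sets. The sets $(V_i\cap X)\setminus O$ are open, disjoint and partition the clopen set $X\setminus O$, so they are clopen in $X$. Since $V_i\setminus O$ is an open neighborhood of $Q_i$ and $X$ is dense, the closure of $(V_i\cap X)\setminus O$ contains $Q_i$, so this set is not compact. Finally, add $O$ to the first of these sets.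

(2)$\Leftrightarrow$(3). This equivalence holds for every nonempty space $R$ in place of $\beta X\setminus X$. Each of $k$ disjoint nonempty clopen sets covering $R$ contains a component. Conversely, suppose $R$ has no partition into $k$ nonempty clopen sets. By merging, it has none into more than $k$ either. Take a partition with the largest possible number $j<k$ of pieces. No piece can be split further, so the pieces are connected; being clopen, they are the components of $R$, and there are $j<k$ of them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:components}]
If $\beta X\setminus X$ has at most $n$ components, then by Lemma~\ref{lem:split} $X$ is not a disjoint union of $n+1$ noncompact clopen sets, and Proposition~\ref{prop:sound} gives $L(K_n)\subseteq L(\alpha X)$.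

Conversely, suppose there are at least $n+1$ components. By Lemma~\ref{lem:split}, $X=C_1\sqcup\dots\sqcup C_{n+1}$ with noncompact clopen $C_i$. By Lemma~\ref{lem:mrowka}(ii) each $C_i\cap\mathcal M$ is infinite. Map $\alpha X$ to $G_{n+1}$ by sending $\infty$ to $r$, the points of $C_i\cap\mathcal M$ to $d_i$, and the points of $C_i\cap\omega$ to $e_i$. Since $C_i$ is open, $m\subseteq^*C_i$ for $m\in C_i\cap\mathcal M$, so the hypotheses of Lemma~\ref{lem:maps} hold, with $N(d_i)=\{e_i\}$. Hence $L(\alpha X)\subseteq L(G_{n+1})$ by Lemma~\ref{lem:image}, and Lemma~\ref{lem:G} gives $L(K_n)\not\subseteq L(\alpha X)$.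

The case $n=1$ is the second statement, and the last one follows from Corollary~\ref{cor:sound} and Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:n}]
Let $X_n$ be the topological sum of $n$ copies $X^{(1)},\dots,X^{(n)}$ of the space $X$ of Theorem~\ref{thm:main}. The union of the $n$ MAD families is MAD on the union of the $n$ underlying countable sets, since an infinite subset of the latter has infinite intersection with one of them. So $X_n$ is a Mr\'owka space. The Stone--\v{C}ech compactification of a finite sum is the sum of the Stone--\v{C}ech compactifications, so $\beta X_n$ is the sum of $n$ copies of $\beta X=\alpha X$. Hence $|\beta X_n\setminus X_n|=n$ and $L(\beta X_n)=L(\beta X)=L(K)$. By Theorem~\ref{thm:components}, $L(K_n)\subseteq L(\alpha X_n)$.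

For the reverse inclusion let $F\in K_n$. If $F$ has depth $\le2$, then $L(\alpha X_n)\subseteq L(F)$ by Lemmas~\ref{lem:forks} and~\ref{lem:image}. Let $F$ have depth $3$ and root $r$, and let $C_1,\dots,C_k$, $k\le n$, be the path components of $F\setminus\{r\}$. Define $h:\alpha X_n\to F$ by $h(\infty)=r$ and as follows on the copies.
\begin{itemize}
\item If $i\le k$ and $C_i$ has depth $2$, then $\{r\}\cup C_i$ is a member of $K$ of depth $3$. Theorem~\ref{thm:main} gives an interior map of $\alpha X^{(i)}$ onto it that sends only the point at infinity to $r$. Let $h$ on $X^{(i)}$ be the restriction of this map, which is an interior map onto $C_i$.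
\item If $i\le k$ and $C_i$ has depth $1$, then $C_i$ is a single point, and $h$ maps $X^{(i)}$ to it.
\item If $i>k$, then $h$ maps $X^{(i)}$ to one fixed maximal point of $F$.
\end{itemize}
The copies are clopen in $X_n$ and the sets $C_i$ are up-sets of $F$, so criterion \eqref{eq:I} holds for $h$ at all points of $X_n$. Let $W$ be an open neighborhood of $\infty$ in $\alpha X_n$. For each $i$, the set $W\cap X^{(i)}$ together with the point at infinity of $\alpha X^{(i)}$ is an open neighborhood of that point. So $h(W\cap X^{(i)})=C_i$ for $i\le k$: in the first case because an open neighborhood of the point at infinity is mapped to an up-set containing the root, and in the second because $W\cap X^{(i)}\neq\emptyset$, as $X^{(i)}$ is not compact. Hence $h(W)=F$, and $h$ is an interior surjection. We conclude that $L(\alpha X_n)\subseteq L(F)$ for all $F\in K_n$, so $L(\alpha X_n)=L(K_n)$.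

Finally, $K_n\subseteq K_{n+1}$ gives $L(K_{n+1})\subseteq L(K_n)$. Since $G_{n+1}\in K_{n+1}$, we have $L(K_{n+1})\subseteq L(G_{n+1})$, and Lemma~\ref{lem:G} gives $L(K_n)\not\subseteq L(K_{n+1})$.
\end{proof}

\section{A strictly larger logic}\label{sec:strict}

We now glue without restraint, joining any two disjoint sets that carry infinitely many members of the family. The poset $Z$ of Figure~\ref{fig:Z} then becomes invisible.

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
Assume $\mathfrak a=\mathfrak c$, so that every infinite MAD family on a countable set has size $\mathfrak c$. Let $\mathcal R$ be an infinite MAD family on $\omega$. If $A\subseteq\omega$ and $\mathcal R|A$ is infinite, then $\{r\cap A:r\in\mathcal R|A\}$ is an infinite MAD family on $A$, so $|\mathcal R|A|=\mathfrak c$. This is where the hypothesis is used: it provides room for a recursion of length $\mathfrak c$ for arbitrary sets $A$.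

Pairs of disjoint sets $A,C\subseteq\omega$ with $\mathcal R|A$ and $\mathcal R|C$ infinite exist: take distinct $r_0,r_1,\dots\in\mathcal R$, put $r_i'=r_i\setminus\bigcup_{j<i}r_j$, and let $A=\bigcup_ir'_{2i}$, $C=\bigcup_ir'_{2i+1}$. List all such pairs as $(A_\alpha,C_\alpha)_{\alpha<\mathfrak c}$ so that each pair occurs $\mathfrak c$ times. By recursion choose $a_\alpha\in\mathcal R|A_\alpha$ and $c_\alpha\in\mathcal R|C_\alpha$, distinct from each other and from all earlier choices. Let $\mathcal M$ consist of the sets $a_\alpha\cup c_\alpha$, $\alpha<\mathfrak c$, and of the members of $\mathcal R$ that were not chosen. This is an infinite MAD family; let $X=\omega\cup\mathcal M$.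

If $\mathcal M|A$ is infinite, then so is $\mathcal R|A$, because each $m\in\mathcal M|A$ contains a member of $\mathcal R|A$, and distinct $m$ contain distinct ones. Since each pair occurs infinitely often in the list,
\[
(*)\quad
\begin{minipage}{0.8\textwidth}
if $A\cap C=\emptyset$ and $\mathcal M|A$, $\mathcal M|C$ are infinite, then infinitely many $m\in\mathcal M$ meet both $A$ and $C$ in infinite sets.
\end{minipage}
\]

\emph{$\beta X=\alpha X$.} Suppose $\beta X\setminus X$ contains two distinct points. There is a continuous function $\beta X\to[0,1]$ that is $0$ near one of them and $1$ near the other. Let $f$ be its restriction to $X$. The closures of $f^{-1}(0)$ and $f^{-1}(1)$ in $\beta X$ meet $\beta X\setminus X$, so neither set is compact. By Lemma~\ref{lem:mrowka}(ii), $f(m)=0$ for infinitely many $m\in\mathcal M$ and $f(m)=1$ for infinitely many $m\in\mathcal M$. So for $A=\{i\in\omega:f(i)<1/3\}$ and $C=\{i\in\omega:f(i)>2/3\}$ the families $\mathcal M|A$ and $\mathcal M|C$ are infinite. A member $m$ as in $(*)$ satisfies $f(m)\le1/3$ and $f(m)\ge2/3$, a contradiction. Since $X$ is not compact, $\beta X\setminus X$ is exactly one point.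

\emph{Strictness.} By Corollary~\ref{cor:sound}, $L(K)\subseteq L(\beta X)$. Since $Z\in K$, we have $\psi_Z\notin L(Z)\supseteq L(K)$. We show $\psi_Z\in L(\beta X)$. Otherwise, by Lemma~\ref{lem:JF}, there are an open $U\subseteq\beta X=\alpha X$ and an interior surjection $g:U\to Z$. Isolated points are mapped to maximal points, since their images are open. A point $m\in U\cap\mathcal M$ has small neighborhoods consisting of $m$ and isolated points, so by \eqref{eq:I} the set ${\uparrow}g(m)$ contains at most one nonmaximal point; hence $g(m)\ne r$. As $g$ is onto, it follows that $\infty\in U$ and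
\[
g^{-1}(r)=\{\infty\},\qquad g^{-1}(d_1)\cup g^{-1}(d_2)\subseteq\mathcal M.
\]
The set $g^{-1}(d_1)$ is infinite. Otherwise $U\setminus g^{-1}(d_1)$ would be an open neighborhood of $\infty$; its image would be an up-set containing $r$, hence all of $Z$, although it misses $d_1$. In the same way $g^{-1}(d_2)$ is infinite. Let $A=\omega\cap g^{-1}(\varepsilon_1)$ and $C=\omega\cap g^{-1}(\varepsilon_3)$. If $g(m)=d_1$, then the image of every open neighborhood of $m$ contains $\varepsilon_1$, so $m\cap A$ is infinite. Thus $\mathcal M|A$ is infinite, and, using $d_2$ and $\varepsilon_3$, so is $\mathcal M|C$. By $(*)$ infinitely many $m\in\mathcal M$ meet both $A$ and $C$ in infinite sets, and since $U$ is a neighborhood of $\infty$, one of them lies in $U$. This $m$ is in the closure of $A$ and of $C$, so by continuity $g(m)\le\varepsilon_1$ and $g(m)\le\varepsilon_3$. The only such point of $Z$ is $r$, but $g(m)\neq r$. This contradiction shows $\psi_Z\in L(\beta X)\setminus L(K)$.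
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBLM}
G. Bezhanishvili, N. Bezhanishvili, J. Lucero-Bryan, J. van Mill,
\url{https://pure.uva.nl/ws/files/44373810/On_modal_logics_arising_from_scattered_locally_compact_Hausdorff_spaces_subm._vers.pdf}.

\bibitem{BRV}
Blackburn, de Rijke, Venema, \emph{Modal Logic}, \S 3.4.

\bibitem{Fine}
K. Fine, 1974.

\end{thebibliography}

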